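# Covering a compact space by right separated subspaces

## Counting pieces in Cantor cubes

Take a nonempty compact $T_2$ space $X$ in which no point has a local base with fewer than $\kappa$ members, where $\kappa$ is an infinite cardinal. Cut $X$ into pieces, each of which can be well-ordered so that its initial segments are open in it. How many pieces are needed? The answer one first guesses is: at least $2^\kappa$. We begin by making the words precise and testing this guess.

We work in ZFC, with no assumption on cardinal arithmetic. The **character** $\chi(x,X)$ is the least size of a local base at $x$, and the **weight** $w(X)$ is the least size of a base. An isolated point has character $1$. Conversely, in a $T_1$ space a point $x$ with a finite local base is isolated: the intersection of that local base is open and lies in every neighborhood of $x$, so it is $\{x\}$. Hence, in a $T_1$ space, "$\chi(x,X)\ge\omega$" means exactly "$x$ is not isolated".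

**Definition.** A space $S$ is *right separated* if it can be well-ordered so that every initial segment is open in it. In other words, $S=\{s_\xi:\xi<\theta\}$, enumerated without repetition by an ordinal $\theta$, and $\{s_\zeta:\zeta<\xi\}$ is open in $S$ for each $\xi\le\theta$. Further,
$$\operatorname{rs}(X)=\min\{|\mathcal R|: X=\bigcup\mathcal R\text{ and each }R\in\mathcal R\text{ is right separated}\}.$$

Some examples. A discrete space is right separated by any well-order. Every ordinal, with the order topology, is right separated by its natural order; so $\omega+1$ is one right separated piece although it is not discrete. A nonempty space without isolated points is not right separated, because the first point $s_0$ of a right separated space forms an open set $\{s_0\}$.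

A subspace $A$ of a right separated $S$ is right separated by the inherited order, since the initial segments of $A$ are traces on $A$ of initial segments of $S$. Therefore $A\subset X$ implies $\operatorname{rs}(A)\le\operatorname{rs}(X)$.

The guess is suggested by discrete pieces. Let $\operatorname{dis}(X)$ be the smallest infinite cardinal $\kappa$ such that $X$ can be covered by $\kappa$ many discrete subspaces. The paper "A Strengthening of the Čech–Pospišil Theorem" has the following statement.

**Corollary 4** (of that paper). If $X$ is a non-empty compact $T_2$ space such that all points $x\in X$ have character $\chi(x,X)\ge\kappa$, then $\operatorname{dis}(X)\ge2^\kappa$.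

Since discrete spaces are right separated, $\operatorname{rs}(X)\le\operatorname{dis}(X)$. It is also known that under the same hypotheses $\operatorname{rs}(X)>\kappa$; if $2^\kappa=\kappa^+$, this says $\operatorname{rs}(X)\ge2^\kappa$ and so is stronger than Corollary 4. Problem 5 of that paper asks whether $\operatorname{dis}$ can be replaced by $\operatorname{rs}$ in Corollary 4 even if $2^\kappa>\kappa^+$.

Now the tests. They rest on one count.

**Lemma 1.** If $S$ is right separated, then $|S|\le w(S)$.

*Proof.* Let $S=\{s_\xi:\xi<\theta\}$ be right separated in this order, and let $\mathcal B$ be a base of $S$ of size $w(S)$. The set $\{s_\zeta:\zeta\le\xi\}$ is open and contains $s_\xi$, so we can choose $B_\xi\in\mathcal B$ with $s_\xi\in B_\xi\subset\{s_\zeta:\zeta\le\xi\}$. Then $\xi=\max\{\zeta:s_\zeta\in B_\xi\}$, so $B_\xi$ determines $\xi$. The map $\xi\mapsto B_\xi$ is injective. $\square$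

**Lemma 2.** If $Y$ is a space and $\nu\ge w(Y)$ is infinite, then $|Y|\le\operatorname{rs}(Y)\cdot\nu$.

*Proof.* Cover $Y$ by $\operatorname{rs}(Y)$ right separated subspaces. Each has weight at most $w(Y)\le\nu$, hence size at most $\nu$ by Lemma 1. $\square$

*The Cantor set.* Every point of $\{0,1\}^\omega$ has character $\omega$, and the weight is $\omega$. Lemma 2 gives $2^\omega\le\operatorname{rs}\cdot\omega$, so $\operatorname{rs}\ge2^\omega$. Covering by singletons gives equality.

*The Cantor cubes.* Let $X=\{0,1\}^\kappa$. Basic open sets restrict finitely many coordinates, so $w(X)\le\kappa$ and characters are at most $\kappa$. They are exactly $\kappa$: given fewer than $\kappa$ basic neighborhoods of $x$, together they restrict fewer than $\kappa$ coordinates, so changing $x$ at an unrestricted coordinate gives a second point in all of them, and these neighborhoods are not a local base. (An arbitrary local base can be shrunk, member by member, to basic sets.) Lemma 2 gives $2^\kappa\le\operatorname{rs}(X)\cdot\kappa$, and as $\kappa<2^\kappa$ we get $\operatorname{rs}(X)\ge2^\kappa$. Singletons give $\operatorname{rs}(X)\le|X|=2^\kappa$. So here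 $\operatorname{rs}(X)=2^\kappa$ exactly, and nothing larger than $2^\kappa$ can be guessed for any $\kappa$.

*A space with large pieces.* Let $\rho\ge2^\omega$ be a cardinal and $X=\{0,1\}^\omega\times(\rho+1)$, where $\rho+1$ has the order topology. This is compact $T_2$ without isolated points. It is covered by the $2^\omega$ right separated pieces $\{x\}\times(\rho+1)$, each of size $\rho$, and it contains a copy of the Cantor set, so $\operatorname{rs}(X)=2^\omega$. The guess survives. But the count does not prove it: pieces can be as large as $X$ itself, and $|X|\le\operatorname{rs}(X)\cdot w(X)$ says nothing when $w(X)\ge2^\kappa$.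

So the guess is right when the weight is small, and the large weight in the last example can be projected away. The guess is right in general.

**Theorem A.** If $X\ne\emptyset$ is compact $T_2$ and $\chi(x,X)\ge\kappa$ for all $x\in X$, then $\operatorname{rs}(X)\ge2^\kappa$. The bound is attained for every $\kappa$.

Here $\kappa$ is any infinite cardinal. The second sentence has just been proved by the Cantor cubes. The last example suggests how to prove the first: map $X$ onto a space $Y$ of weight less than $2^\kappa$ with at least $2^\kappa$ points, and count in $Y$. Two things must be done: find $Y$, and show $\operatorname{rs}(Y)\le\operatorname{rs}(X)$.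

## A binary tree of closed sets and an image of small weight

We use three textbook facts: Urysohn's lemma; the fact that a family of closed subsets of a compact space with the finite intersection property has nonempty intersection; and König's theorem that $\operatorname{cf}(2^\mu)>\mu$ for infinite $\mu$. We also need a standard lemma.

**Lemma 3.** If $Z$ is compact $T_2$ and $\{x\}$ is the intersection of $\tau\ge\omega$ open sets $U_i$, then $\chi(x,Z)\le\tau$.

*Proof.* By regularity choose open $V_i\ni x$ with $\overline{V_i}\subset U_i$. Then $\bigcap_i\overline{V_i}=\{x\}$. If $O\ni x$ is open, the closed sets $\overline{V_i}$ and $Z\setminus O$ have empty total intersection, so by compactness finitely many $\overline{V_i}$ already have intersection inside $O$. Thus the finite intersections of the $V_i$, at most $\tau$ of them, form a local base at $x$. $\square$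

**Lemma 4.** Under the hypotheses of Theorem A there are an infinite cardinal $\nu<2^\kappa$ and a continuous map $g$ of $X$ onto a $T_2$ space $Y$ with $w(Y)\le\nu$ and $|Y|\ge2^\kappa$.

The natural plan is to split $X$ along a binary tree of height $\kappa$ into closed sets, using one continuous function per node to separate the two successors. The branches then give $2^\kappa$ points that the functions distinguish. The functions are indexed by the nodes, so there must be fewer than $2^\kappa$ nodes. With height $\kappa$ this can fail: if $\kappa=\omega_1$ and $2^\omega=2^{\omega_1}$, then level $\omega$ alone has $2^\omega=2^\kappa$ nodes. The remedy is a shorter tree with equally many branches.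

*Proof.* **Step 1: the height of the tree.** Let $\mu$ be the least cardinal with $2^\mu=2^\kappa$. It is infinite, since $2^\kappa$ is, and $\mu\le\kappa$; so every point of $X$ has character at least $\mu$. Let $T=\bigcup_{\alpha<\mu}\{0,1\}^\alpha$ and $\nu=|T|\ge\omega$.

We claim $\nu<2^\mu=2^\kappa$. For $\alpha<\mu$ we have $|\alpha|<\mu$, so $|\{0,1\}^\alpha|<2^\mu$ by minimality of $\mu$. Put $\tau=\sup_{\alpha<\mu}|\{0,1\}^\alpha|$. This is a supremum of at most $\mu$ cardinals below $2^\mu$, and $\operatorname{cf}(2^\mu)>\mu$, so $\tau<2^\mu$. Hence $\nu\le\mu\cdot\tau<2^\mu$.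

**Step 2: the tree.** For $s\in T$ we construct nonempty closed sets $F_s\subset X$ and continuous $g_s:X\to[0,1]$ with $F_\emptyset=X$, with $F_s=\bigcap_{\beta<\alpha}F_{s\restriction\beta}$ whenever $s$ has limit length $\alpha$, and with
$$F_{s^\frown0}\subset F_s\cap g_s^{-1}[0,\tfrac13],\qquad F_{s^\frown1}\subset F_s\cap g_s^{-1}[\tfrac23,1].$$
The danger is that some $F_s$ shrinks to a single point and cannot be split. The large characters prevent this, in a way that depends on $\mu$.

*Case $\mu>\omega$.* We also maintain: if $s$ has length $\alpha$, then $F_s$ is the intersection of at most $|\alpha|+\omega$ open sets. This holds for $F_\emptyset=X$. Given $F_s$, it has at least two points: if $F_s=\{x\}$, Lemma 3 would give $\chi(x,X)\le|\alpha|+\omega<\mu$ (repeat open sets if there are only finitely many). Choose $p\ne q$ in $F_s$ and a continuous $g_s:X\to[0,1]$ with $g_s(p)=0$, $g_s(q)=1$. Put $F_{s^\frown0}=F_s\cap g_s^{-1}(0)\ni p$ and $F_{s^\frown1}=F_s\cap g_s^{-1}(1)\ni q$. Since $g_s^{-1}(0)=\bigcap_n g_s^{-1}[0,\frac1n)$ is an intersection of countably many open sets, and likewise $g_s^{-1}(1)$, the extra condition is preserved. At a limit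 length $\alpha$, $F_s$ is the intersection of a decreasing family of nonempty closed sets, so it is nonempty by compactness; and it is the intersection of at most $|\alpha|\cdot|\alpha|=|\alpha|$ open sets, since $|\beta|+\omega\le|\alpha|$ for all $\beta<\alpha$.

*Case $\mu=\omega$.* Now preimages of single values will not do. In $[0,1]$ with $g_\emptyset(x)=x$, the set $g_\emptyset^{-1}(0)$ is one point, and Lemma 3 only says that its character is at most $\omega$, which is no contradiction. Instead we maintain $\operatorname{int}F_s\ne\emptyset$. No point of $X$ is isolated, so the open set $\operatorname{int}F_s$ has two points $p\ne q$. Choose a continuous $g_s$ with $g_s(p)=0$, $g_s(q)=1$, and put $F_{s^\frown0}=F_s\cap g_s^{-1}[0,\frac13]$, $F_{s^\frown1}=F_s\cap g_s^{-1}[\frac23,1]$. The open set $\operatorname{int}F_s\cap g_s^{-1}[0,\frac13)$ contains $p$ and lies in $F_{s^\frown0}$; similarly for $q$ and $F_{s^\frown1}$. All lengths are finite, so there are no limit steps.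

**Step 3: the image.** Let $g=(g_s)_{s\in T}:X\to[0,1]^T$ and $Y=g[X]$. Then $Y$ is $T_2$ and $w(Y)\le w([0,1]^T)\le\nu$. For $b\in\{0,1\}^\mu$ pick $x_b\in\bigcap_{\alpha<\mu}F_{b\restriction\alpha}$, which is nonempty by compactness. If $b\ne c$, let $\alpha$ be least with $b(\alpha)\ne c(\alpha)$ and let $s=b\restriction\alpha=c\restriction\alpha$. Then one of $x_b,x_c$ lies in $F_{s^\frown0}$ and the other in $F_{s^\frown1}$, so one of $g_s(x_b),g_s(x_c)$ is at most $\frac13$ and the other at least $\frac23$. Thus $g(x_b)\ne g(x_c)$, and $|Y|\ge2^\mu=2^\kappa$. $\square$

## Images of right separated sets need not be right separated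

By Lemma 2, the space $Y$ of Lemma 4 satisfies $2^\kappa\le\operatorname{rs}(Y)\cdot\nu$ with $\nu<2^\kappa$, so $\operatorname{rs}(Y)\ge2^\kappa$. To return to $X$ we need $\operatorname{rs}(Y)\le\operatorname{rs}(X)$. The first thing to try is to cover $X$ by right separated $S_\alpha$ and cover $Y$ by the images $g[S_\alpha]$. This stops at once, because the image of a right separated set can fail to be right separated.

Let $C$ be the Cantor set and $D=C\times\{0,1\}$. Make every point $(x,1)$ isolated, and let the basic neighborhoods of $(x,0)$ be the sets $(U\times\{0,1\})\setminus\{(x,1)\}$ with $U$ an open neighborhood of $x$ in $C$. The space $D$ is $T_2$: points over distinct $x,y$ are separated by $U\times\{0,1\}$ and $V\times\{0,1\}$ with $U,V$ disjoint, and $(x,1)$ is separated from $(x,0)$ by $\{(x,1)\}$ and its complement. It is compact: finitely many basic neighborhoods taken from a cover suffice to cover $C\times\{0\}$, and they miss only finitely many points of $D$. The projection $\pi:D\to C$ is continuous. The set $C\times\{1\}$ is discrete, hence right separated, but its image is all of $C$, which has no isolated point and is not right separated.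

This does not contradict $\operatorname{rs}(C)\le\operatorname{rs}(D)$, since $D$ also contains the copy $C\times\{0\}$ of $C$. It does show that one cannot treat the pieces separately, nor pick an arbitrary point in each fiber: the set $C\times\{1\}$ contains exactly one point of each fiber of $\pi$. The choice in each fiber has to respect the orders of the pieces.

Here is the statement we aim for. A map is *closed* if images of closed sets are closed. We use closedness in this form: if $C\subset X$ is closed and $f^{-1}(y)\cap C=\emptyset$, then $Y\setminus f[C]$ is an open neighborhood of $y$, and every $z$ in it satisfies $f^{-1}(z)\cap C=\emptyset$.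

**Theorem B.** Let $X$ be $T_1$ and let $f:X\to Y$ be a closed surjection with compact fibers. Then $\operatorname{rs}(Y)\le\operatorname{rs}(X)$.

## The last point of a fiber: one piece and two pieces

Suppose first that $X=\{s_\xi:\xi<\theta\}$ is itself right separated. Each fiber $f^{-1}(y)$ has a last point: the open sets $\{s_\zeta:\zeta\le\xi\}$ with $s_\xi\in f^{-1}(y)$ cover the fiber, and the largest member of a finite subcover ends with the last point. Let $\ell(y)$ be its index. Then $\ell$ is injective, since $f(s_{\ell(y)})=y$. Order $Y$ by $\ell$. The set $A=\{s_\zeta:\zeta>\ell(y)\}$ is closed and misses $f^{-1}(y)$, so each $z$ in the neighborhood $W=Y\setminus f[A]$ of $y$ has $\ell(z)\le\ell(y)$. Hence initial segments are open and $Y$ is right separated.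

Now let $X=S_0\cup S_1$. The part of a fiber in $S_0$ need not be compact, so it may have no last point. Take $X=\omega+1$, $S_0=\omega$, $S_1=\{\omega\}$ and $Y$ a point: the only fiber meets $S_0$ in all of $\omega$. What we can still ask is how far into $S_0$ the fiber reaches if *closures* of final segments are counted. Let $G_\xi$ be the closure in $X$ of the final segment $\{s^0_\zeta:\zeta\ge\xi\}$ of $S_0$, let $K_0=f^{-1}(y)$, and let $v_0$ be the least $\xi$ with $K_0\cap G_\xi=\emptyset$.

If $v_0=\eta+1$, then $K_0$ meets $G_\eta$ but not $G_{\eta+1}$; since $G_\eta=\{s^0_\eta\}\cup G_{\eta+1}$, this pins down a single point of the fiber, namely $s^0_\eta$. If $v_0$ is a limit, then by compactness $K_1=K_0\cap\bigcap_{\eta<v_0}G_\eta$ is nonempty; it misses $S_0$, because the points of $S_0$ in the intersection have index at least $v_0$ and so lie in $G_{v_0}$. If $v_0=0$, put $K_1=K_0$, which misses $S_0$ too. In the last two cases $K_1$ is a nonempty compact subset of $S_1$, so it has a last point in the order of $S_1$; let $v_1$ be its index plus one. In the example, $G_n=\{m:m\ge n\}\cup\{\omega\}$ for $n<\omega$ and $G_\omega=\emptyset$, so $v_0=\omega$,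 $K_1=\{\omega\}$ and $v_1=1$.

So $Y$ splits into two parts: the $y$ for which $v_0$ is a successor, ordered by $v_0$, and the rest, ordered lexicographically by $(v_0,v_1)$. The lexicographic order is forced, because $v_1$ is computed inside $K_1$, which depends on $v_0$.

With infinitely many pieces the process continues transfinitely, and it stops at some step $\alpha$ that may be infinite. The two-piece argument then breaks in two places. First, the lexicographic order on infinite sequences of ordinals is not a well-order: the sequences with a single $1$ in place $n$ and $0$ elsewhere decrease as $n$ grows. Second, the neighborhood $W$ would have to avoid infinitely many closed sets $f[C]$, whose union need not be closed.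

The way through is that each step of the process is a statement "this compact set is disjoint from that closed set", and by compactness each such statement depends on finitely many earlier steps. Those depend on finitely many still earlier ones, and so on; since ordinals do not descend forever, the total is finite. We group the points $y$ by the resulting finite set of steps, and in each group compare finite tuples only.

## Proof of Theorem B

Let $\lambda=\operatorname{rs}(X)$ and $X=\bigcup_{\alpha<\lambda}S_\alpha$, where $S_\alpha=\{s^\alpha_\xi:\xi<\theta_\alpha\}$ is right separated in this order. The cardinal $\lambda$ may be finite. We may assume $Y\neq\emptyset$.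

**Step 1: closed sets that measure depth in a piece.** For $\xi\le\theta_\alpha$ put
$$G^\alpha_\xi=\overline{\{s^\alpha_\zeta:\xi\le\zeta<\theta_\alpha\}},\qquad F^\alpha_\xi=\bigcap_{\eta<\xi}G^\alpha_\eta,\qquad F^\alpha_0=X,$$
with closures in $X$. These sets are closed and decreasing in $\xi$; also $G^\alpha_{\theta_\alpha}=\emptyset$, and $F^\alpha_\xi\subset G^\alpha_\eta$ whenever $\eta<\xi$. We claim:
$$\begin{aligned}&\text{if }\xi\text{ is }0\text{ or a limit, then }(F^\alpha_\xi\setminus G^\alpha_\xi)\cap S_\alpha=\emptyset;\\&\text{if }\xi=\eta+1,\text{ then }F^\alpha_\xi\setminus G^\alpha_\xi=\{s^\alpha_\eta\}.\end{aligned}\tag{1}$$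

Drop the index $\alpha$. Since $\{s_\zeta:\zeta<\xi\}$ is open in $S$, its complement in $S$ is closed in $S$, so $G_\xi\cap S=\{s_\zeta:\zeta\ge\xi\}$. For $\xi=0$ we get $F_0\cap S=S=G_0\cap S$. For a limit $\xi$,
$$F_\xi\cap S=\{s_\zeta:\zeta\ge\eta\text{ for all }\eta<\xi\}=\{s_\zeta:\zeta\ge\xi\}=G_\xi\cap S.$$
For $\xi=\eta+1$ we have $F_\xi=G_\eta$, because the $G$'s decrease. As $X$ is $T_1$, the set $\{s_\eta\}$ is closed, so
$$G_\eta=\overline{\{s_\eta\}\cup\{s_\zeta:\zeta>\eta\}}=\{s_\eta\}\cup G_{\eta+1},$$
and $s_\eta\notin G_{\eta+1}$ because $G_{\eta+1}\cap S=\{s_\zeta:\zeta\ge\eta+1\}$. This proves (1).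

**Step 2: shrinking a fiber piece by piece until a point is caught.** Fix $y\in Y$. Define sets $K_\alpha=K_\alpha(y)$ for $\alpha\le\lambda$ and ordinals $v_\alpha=v_\alpha(y)$ for $\alpha<\lambda$ by
$$K_0=f^{-1}(y),\quad v_\alpha=\min\{\xi\le\theta_\alpha:K_\alpha\cap G^\alpha_\xi=\emptyset\},\quad K_{\alpha+1}=K_\alpha\cap F^\alpha_{v_\alpha},\quad K_\delta=\bigcap_{\alpha<\delta}K_\alpha\ (\delta\text{ limit}).$$
The minimum exists since $G^\alpha_{\theta_\alpha}=\emptyset$. All $K_\alpha$ are closed subsets of the compact fiber, hence compact, and they decrease. They are nonempty, by induction. $K_0$ is nonempty since $f$ is onto. At a successor with $v_\alpha=0$ we have $K_{\alpha+1}=K_\alpha$. If $v_\alpha>0$, then $K_{\alpha+1}=\bigcap_{\eta<v_\alpha}(K_\alpha\cap G^\alpha_\eta)$ is an intersection of decreasing sets that are closed in the compact $K_\alpha$ and nonempty by minimality of $v_\alpha$, so it is nonempty. At limits use compactness again. By construction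
$$K_\alpha=f^{-1}(y)\cap\bigcap_{\beta<\alpha}F^\beta_{v_\beta},\qquad\emptyset\ne K_{\alpha+1}\subset F^\alpha_{v_\alpha}\setminus G^\alpha_{v_\alpha}.\tag{2}$$

Some $v_\alpha$ with $\alpha<\lambda$ is a successor. Otherwise, for every $\alpha<\lambda$, (1) and (2) give $K_\lambda\cap S_\alpha\subset K_{\alpha+1}\cap S_\alpha=\emptyset$, so the nonempty set $K_\lambda$ misses $\bigcup_\alpha S_\alpha=X$. Let $\alpha(y)$ be the least $\alpha<\lambda$ for which $v_\alpha$ is a successor.

**Step 3: extracting the finitely many steps that matter.** Let $\beta\le\alpha(y)$. Then $K_\beta\cap G^\beta_{v_\beta}=\emptyset$. Writing $K_\beta$ as in (2) and using compactness of $f^{-1}(y)$, we find a finite $E_\beta\subset\beta$ with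
$$f^{-1}(y)\cap G^\beta_{v_\beta}\cap\bigcap_{\gamma\in E_\beta}F^\gamma_{v_\gamma}=\emptyset.\tag{3}$$
If $\lambda$ is finite we take $E_\beta=\beta=\{0,\dots,\beta-1\}$, which satisfies (3). The set $E_\beta$ depends on $y$, and we fix one choice for each $y$ and $\beta$. Define recursively
$$c(\beta)=\{\beta\}\cup\bigcup_{\gamma\in E_\beta}c(\gamma).$$

By transfinite induction on $\beta$, $c(\beta)$ is a finite subset of $\beta+1$ containing $\beta$, and $E_\gamma\subset c(\beta)$ for each $\gamma\in c(\beta)$. Indeed, $c(\beta)$ is the union of $\{\beta\}$ and finitely many sets $c(\gamma)$, each finite and contained in $\gamma+1\subset\beta$. For the last clause, first $E_\beta\subset c(\beta)$ because $\gamma\in c(\gamma)$ for $\gamma\in E_\beta$; and if $\gamma\in c(\gamma')$ with $\gamma'\in E_\beta$, then $E_\gamma\subset c(\gamma')\subset c(\beta)$ by induction.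

Let $H(y)=c(\alpha(y))$. This is a finite subset of $\lambda$ with
$$\max H(y)=\alpha(y),\qquad E_\beta\subset H(y)\cap\beta\ \text{ for each }\beta\in H(y).\tag{4}$$

**Step 4: the parts of $Y$ and their order.** For finite $H=\{\beta_0<\dots<\beta_n\}\subset\lambda$ let $Y_H=\{y:H(y)=H\}$, and for $y\in Y_H$ put
$$r(y)=(v_{\beta_0}(y),\dots,v_{\beta_n}(y)).$$
Order tuples of ordinals of length $n+1$ lexicographically. This is a well-order: in a nonempty set of tuples, minimize the first coordinate, then the second among those that remain, and so on through $n+1$ coordinates.

**Step 5: $r$ is injective on $Y_H$, so it orders the points of $Y_H$.** Let $y,z\in Y_H$ with $r(y)=r(z)=a$, and let $\alpha=\beta_n$. By (4), $\alpha=\alpha(y)=\alpha(z)$, so $a_n=v_\alpha(y)=v_\alpha(z)$ is a successor $\eta+1$. By (1) and (2), $K_{\alpha+1}(y)$ and $K_{\alpha+1}(z)$ are nonempty subsets of $\{s^\alpha_\eta\}$. So $s^\alpha_\eta$ lies in both fibers, and $y=f(s^\alpha_\eta)=z$.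

**Step 6: near $y$, the tuple cannot increase.** We show:
$$\text{each }y\in Y_H\text{ has an open neighborhood }W\text{ with }r(z)\le_{\mathrm{lex}}r(y)\text{ for all }z\in W\cap Y_H.\tag{5}$$
Let $a=r(y)$ and, for $i\le n$,
$$C_i=G^{\beta_i}_{a_i}\cap\bigcap_{j<i}F^{\beta_j}_{a_j}.$$
Each $C_i$ is closed. By (4), $E_{\beta_i}\subset H\cap\beta_i=\{\beta_j:j<i\}$, so (3) gives $f^{-1}(y)\cap C_i=\emptyset$. Since $f$ is closed and there are finitely many $C_i$, the set $W=Y\setminus\bigcup_{i\le n}f[C_i]$ is an open neighborhood of $y$.

Let $z\in W\cap Y_H$, let $b=r(z)\ne a$, and let $i$ be least with $b_i\ne a_i$. By (2) applied to $z$, and because $b_j=a_j$ for $j<i$,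
$$K_{\beta_i}(z)\subset f^{-1}(z)\cap\bigcap_{j<i}F^{\beta_j}_{b_j}=f^{-1}(z)\cap\bigcap_{j<i}F^{\beta_j}_{a_j}.$$
Hence $K_{\beta_i}(z)\cap G^{\beta_i}_{a_i}\subset f^{-1}(z)\cap C_i=\emptyset$. By the definition of $v_{\beta_i}(z)$ as a minimum, $b_i=v_{\beta_i}(z)\le a_i$. So $b_i<a_i$ and $b<_{\mathrm{lex}}a$, which proves (5).

The processes for $y$ and $z$ may differ in all steps outside $H$, and the sets $E_\beta$ may differ too. This does no harm: for $z$ we used only the inclusion just displayed and, in Step 5, that $\max H=\alpha(z)$.

**Step 7: counting the parts.** By Step 5, $y\prec z\iff r(y)<_{\mathrm{lex}}r(z)$ well-orders $Y_H$. If $I$ is an initial segment and $y\in I$, then (5) gives $W\cap Y_H\subset\{z:r(z)\le_{\mathrm{lex}}r(y)\}\subset I$; so $I$ is open in $Y_H$. Thus every $Y_H$ is right separated, and $Y=\bigcup_HY_H$. If $\lambda$ is infinite, it has $\lambda$ many finite subsets $H$. If $\lambda$ is finite, then $E_\beta=\beta$ gives $H(y)=\{0,\dots,\alpha(y)\}$, so at most $\lambda$ of the sets $Y_H$ are nonempty. In both cases $\operatorname{rs}(Y)\le\lambda$. $\blacksquare$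

Continuity of $f$ was not used.

## Proof of Theorem A

Take $\nu<2^\kappa$ and $g:X\to Y$ from Lemma 4. Since $X$ is compact and $Y$ is $T_2$, the continuous map $g$ is closed, and its fibers are closed in $X$, hence compact. Lemma 2 and Theorem B give
$$2^\kappa\le|Y|\le\operatorname{rs}(Y)\cdot\nu\le\operatorname{rs}(X)\cdot\nu.$$
If $\operatorname{rs}(X)<2^\kappa$, then, $\nu$ being infinite and less than $2^\kappa$, the right side would be less than $2^\kappa$. So $\operatorname{rs}(X)\ge2^\kappa$. The bound is attained by $\{0,1\}^\kappa$, as computed at the start. $\blacksquare$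

This settles Problem 5 affirmatively. Since $\operatorname{dis}(X)\ge\operatorname{rs}(X)$, Corollary 4 follows.

## Branching families, scattered spaces, and points of small character

In Theorem A the tree served only to produce an image of small weight and large size. The first result isolates what is needed for that.

**Theorem C.** Let $X$ be compact $T_2$ and $\lambda$ an infinite cardinal. Suppose there is a family $\mathcal F$ of closed sets with $|\mathcal F|<\lambda$ such that $\lambda$ many pairwise disjoint nonempty sets are intersections of subfamilies of $\mathcal F$. Then $\operatorname{rs}(X)\ge\lambda$. Moreover, for uncountable $\lambda$, such a family exists iff $X$ has a continuous $T_2$ image $Y$ with $w(Y)<\lambda\le|Y|$.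

*Proof.* **From a family to an image.** Let $\mathcal F$ be such a family. A finite family has only finitely many intersections, so $\mathcal F$ is infinite and $\lambda>\omega$. For each pair $(\mathcal P,\mathcal Q)$ of finite subfamilies with $\bigcap\mathcal P\cap\bigcap\mathcal Q=\emptyset$ (where $\bigcap\emptyset=X$) take a continuous $g_{\mathcal P,\mathcal Q}:X\to[0,1]$ that is $0$ on $\bigcap\mathcal P$ and $1$ on $\bigcap\mathcal Q$. There are at most $|\mathcal F|$ such functions. Let $g$ be their diagonal product and $Y=g[X]$. Then $Y$ is $T_2$ and $w(Y)\le|\mathcal F|<\lambda$.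

Let $A=\bigcap\mathcal A$ and $B=\bigcap\mathcal B$ be two of the given disjoint sets, with $\mathcal A,\mathcal B\subset\mathcal F$. By compactness there are finite $\mathcal P\subset\mathcal A$ and $\mathcal Q\subset\mathcal B$ with $\bigcap\mathcal P\cap\bigcap\mathcal Q=\emptyset$. As $A\subset\bigcap\mathcal P$ and $B\subset\bigcap\mathcal Q$, the function $g_{\mathcal P,\mathcal Q}$ is $0$ on $A$ and $1$ on $B$, so $g[A]\cap g[B]=\emptyset$. Hence $|Y|\ge\lambda$. The map $g$ is closed with compact fibers, so Lemma 2 and Theorem B give $\lambda\le|Y|\le\operatorname{rs}(Y)\cdot|\mathcal F|\le\operatorname{rs}(X)\cdot|\mathcal F|$. Since $|\mathcal F|<\lambda$, we get $\operatorname{rs}(X)\ge\lambda$.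

**From an image to a family.** Let $\lambda$ be uncountable and let $g:X\to Y$ be a continuous surjection onto a $T_2$ space with $w(Y)<\lambda\le|Y|$. Take a base $\mathcal B$ of $Y$ with $|\mathcal B|=w(Y)$. The closed sets $g^{-1}[Y\setminus B]$, $B\in\mathcal B$, form a family of size less than $\lambda$. For $y\in Y$, every $z\ne y$ lies in some $B\in\mathcal B$ with $y\notin B$, so $g^{-1}(y)$ is the intersection of the sets $g^{-1}[Y\setminus B]$ with $y\notin B$. There are at least $\lambda$ fibers, and they are nonempty and pairwise disjoint. $\blacksquare$

A space is *scattered* if each of its nonempty subspaces has an isolated point; ordinals are examples, since the least element of a nonempty set of ordinals is isolated in that set.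

**Theorem D.** For a nonempty compact $T_2$ space $X$, either $X$ is scattered and $\operatorname{rs}(X)=1$, or $X$ is not scattered and $\operatorname{rs}(X)\ge2^\omega$. Both alternatives occur, with equality $\operatorname{rs}=2^\omega$ for the Cantor set.

*Proof.* **Few pieces imply scattered.** Let $\operatorname{rs}(X)<2^\omega$. Every nonempty closed $M\subset X$ is compact with $\operatorname{rs}(M)<2^\omega$, so by Theorem A with $\kappa=\omega$ it has a point of finite character, that is, an isolated point. If $\emptyset\ne A\subset X$, let $x$ be an isolated point of $\overline A$, say $O\cap\overline A=\{x\}$ with $O$ open. Then $O$ meets $A$, so $x\in A$, and $x$ is isolated in $A$. Thus $X$ is scattered; equivalently, if $X$ is not scattered then $\operatorname{rs}(X)\ge2^\omega$.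

**Scattered implies one piece.** Enumerate $X$ by letting $x_\xi$ be an isolated point of $X\setminus U_\xi$, where $U_\xi=\{x_\zeta:\zeta<\xi\}$, until $X$ is exhausted. By induction each $U_\xi$ is open. At a successor, some open $O$ has $O\setminus U_\xi=\{x_\xi\}$, so $U_{\xi+1}=U_\xi\cup O$ is open; at a limit, $U_\xi$ is a union of open sets. So $X$ is right separated and $\operatorname{rs}(X)=1$.

The space $\omega+1$ realizes the first alternative. The Cantor set has no isolated points, and $\operatorname{rs}=2^\omega$ for it, as shown at the start. $\blacksquare$

**Theorem E.** Let $X$ be compact $T_2$ with $\operatorname{rs}(X)<2^\kappa$, let $K\subset X$ be closed, and let $G\ne\emptyset$ be an intersection of fewer than $\kappa$ open subsets of $K$. Then $G$ contains a point $x$ with $\chi(x,K)<\kappa$.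

*Proof.* **The case $\kappa=\omega$.** Here $G$ is open in $K$, and we need an isolated point of $K$ in $G$. Suppose there is none. By regularity choose a nonempty open $U\subset K$ with $\overline U\subset G$. If $x$ were isolated in $\overline U$, say $O\cap\overline U=\{x\}$ with $O$ open in $K$, then $O$ meets $U$, so $O\cap U=\{x\}$ and $x\in G$ is isolated in $K$, a contradiction. So $\overline U$ is a nonempty compact space without isolated points, and Theorem A gives $\operatorname{rs}(X)\ge\operatorname{rs}(\overline U)\ge2^\omega$, a contradiction.

**The case $\kappa>\omega$.** Let $G=\bigcap_{i<\tau}U_i$ with $\tau<\kappa$ and let $p\in G$. We first replace $G$ by a closed set. Choose continuous $h_i:K\to[0,1]$ with $h_i(p)=0$ and $h_i=1$ off $U_i$, and let $Z=\bigcap_ih_i^{-1}(0)$. Then $Z$ is closed, $p\in Z\subset G$, and $Z$ is the intersection of at most $\tau+\omega$ open subsets of $K$, because each $h_i^{-1}(0)$ is an intersection of countably many. Since $\operatorname{rs}(Z)\le\operatorname{rs}(X)<2^\kappa$, Theorem A gives $x\in Z$ with $\chi(x,Z)<\kappa$. Extend the members of a local base of $x$ in $Z$ of size $\chi(x,Z)$ to open subsets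 of $K$; their intersection meets $Z$ only in $x$. So $\{x\}$ is the intersection of at most $\chi(x,Z)+\tau+\omega<\kappa$ open subsets of $K$, and Lemma 3 gives $\chi(x,K)<\kappa$. As $x\in Z\subset G$, we are done. $\blacksquare$
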